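\title{The pluricomplex Green function need not tend to zero\\ as the pole tends to the boundary}

\begin{abstract}
For every $n\ge2$ we construct a bounded hyperconvex domain $\Omega\subset\mathbb C^n$, a point $z^*\in\Omega$ and poles $w_l$ converging to a boundary point such that the pluricomplex Green functions satisfy $g_{\Omega,w_l}(z^*)\le-5$ for all $l$. In a sharp form of the example the values $g_{\Omega,w_l}(z^*)$ come arbitrarily close to the trivial lower bound. The set of points at which the Green functions stay away from zero is always pluripolar. The domain is built around holomorphic discs that pass through $z^*$ and meet the poles with multiplicities tending to infinity.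
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $\Omega\subset\mathbb C^n$ be a bounded domain and let $PSH(\Omega)$ be the class of plurisubharmonic (psh) functions on $\Omega$. Fix $w\in\Omega$. We call $u\in PSH(\Omega)$ a \emph{competitor} for the pole $w$ if $u<0$ and
$$\limsup_{z\to w}\bigl(u(z)-\log|z-w|\bigr)<\infty .$$
The \emph{pluricomplex Green function} $g_{\Omega,w}$ is the pointwise supremum of all competitors. If $d$ is the diameter of $\Omega$, then $\log(|z-w|/d)$ is a competitor, so $g_{\Omega,w}$ is finite off the pole. The number $g_{\Omega,w}(z)\le 0$ measures how strongly a logarithmic pole at $w$ forces a negative psh function down at $z$.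

The domain $\Omega$ is \emph{hyperconvex} if there is a continuous $\psi\in PSH(\Omega)$ with $\psi<0$ and $\{\psi<c\}\Subset\Omega$ for every $c<0$; the last condition says that $\psi(z)\to0$ as $z\to\partial\Omega$. Hyperconvexity controls the Green function when the \emph{variable} tends to the boundary. Indeed, let $L\subset\Omega$ be compact, choose $r,c>0$ such that the closed $2r$-neighborhood of $L$ lies in $\{\psi\le-c\}$, and let $C=c^{-1}\log(2d/r)$. For $w\in L$ define $u=\log(|z-w|/d)$ on $|z-w|<r$ and $u=\max\{\log(|z-w|/d),C\psi\}$ elsewhere. In the shell $r/2<|z-w|<2r$ we have $\log(|z-w|/d)>-Cc\ge C\psi$, so the two formulas agree there and $u$ is a competitor. Hence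
\begin{equation}\label{eq:fixedpole}
C\psi(z)\le g_{\Omega,w}(z)\le0\qquad(w\in L,\ |z-w|\ge r),
\end{equation}
and $g_{\Omega,w}(z)\to0$ as $z\to\partial\Omega$, uniformly for $w\in L$.

This paper is about the opposite limit, in which the \emph{pole} tends to the boundary. The following problem is posed in \cite{MPI}.

\begin{quote}
Let $n\ge2$, let $\Omega\subset\mathbb C^n$ be a bounded hyperconvex domain and let $L\subset\Omega$ be compact. Is it true that $\lim_{w\to\partial\Omega}\sup_L|g_{\Omega,w}|=0$?
\end{quote}

One would guess that the answer is yes. For $n=1$, $-g_{\Omega,w}$ is the classical Green function, which is symmetric in $z$ and $w$, so \eqref{eq:fixedpole} gives the statement. For the unit ball of $\mathbb C^n$ one has $g_{\Omega,w}=\log|\varphi_w|$, where $\varphi_w$ is an automorphism of the ball with $\varphi_w(w)=0$, and the identity $1-|\varphi_w(z)|^2=(1-|w|^2)(1-|z|^2)/|1-\langle z,w\rangle|^2$ gives it again. The statement is known for certain bounded hyperconvex domains that satisfy additional boundary assumptions,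 and for every bounded hyperconvex domain it is known that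
\begin{equation}\label{eq:Lp}
\lim_{w\to\partial\Omega}\|g_{\Omega,w}\|_{L^p(\Omega)}=0\qquad\text{for every }p<\infty .
\end{equation}
On the other hand, an integral bound for a negative psh function gives no lower bound at a point, because the mean value inequality goes the wrong way: the functions $l^{-1}\log|z_1|$ tend to $0$ in $L^1$ of the unit ball and equal $-\infty$ on $\{z_1=0\}$. The problem asks whether Green functions can stay at a fixed negative level on a thin set. They can.

\begin{theorem}\label{thm:main}
Let $n\ge2$.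
\begin{itemize}
\item[(i)] There are a bounded hyperconvex domain $\Omega\subset\mathbb C^n$, a point $z^*\in\Omega$ and points $w_l\in\Omega$ converging to a boundary point of $\Omega$ such that $g_{\Omega,w_l}(z^*)\le-5$ for all $l\ge1$. Hence $\lim_{w\to\partial\Omega}\sup_L|g_{\Omega,w}|=0$ fails for $L=\{z^*\}$.
\item[(ii)] For all $\theta\in(0,1)$ and $\gamma>0$ there are a hyperconvex domain $\Omega$ contained in the unit ball of $\mathbb C^n$ with $0\in\partial\Omega$, a point $z^*\in\Omega$ with $|z^*|=\theta$, and points $w_l\in\Omega$ with $w_l\to0$, such that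
$$\log\theta\le\liminf_{l\to\infty}g_{\Omega,w_l}(z^*)\le\limsup_{l\to\infty}g_{\Omega,w_l}(z^*)\le\log\theta+\gamma .$$
\item[(iii)] For every bounded hyperconvex domain $\Omega\subset\mathbb C^n$ and every sequence $w_l\to\partial\Omega$, the set $\{z\in\Omega:\limsup_l g_{\Omega,w_l}(z)<0\}$ is pluripolar.
\end{itemize}
\end{theorem}

The lower bound in (ii) holds for every domain $\Omega$ in the unit ball: the function $z\mapsto\log\bigl(|z-w|/(1+|w|)\bigr)$ is a competitor for the pole $w$, so $\liminf_{w\to0}g_{\Omega,w}(z)\ge\log|z|$. Thus (ii) says that no estimate better than this trivial one holds. The set in (iii) can be nonempty by (i). In the domain of (i) the Green function is far from symmetric, since $g_{\Omega,z^*}(w_l)\to0$ by \eqref{eq:fixedpole}.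

Upper bounds for $g_{\Omega,w}$ come from holomorphic discs through the pole, and a disc that meets the pole with multiplicity $K$ improves the bound by the factor $K$ (Section~\ref{sec:discs}). We therefore prescribe the discs first and build the domain around them, as a component of $\{\Psi<0\}$ for a continuous psh function $\Psi$ near $0\in\mathbb C^2$ with $\Psi(0)=0$. Section~\ref{sec:curves} introduces the curves, Section~\ref{sec:peak} the building blocks of $\Psi$, and Section~\ref{sec:param} the parameter domains of the discs. They are assembled by induction in Section~\ref{sec:construction}, and Theorem~\ref{thm:main} is deduced in Section~\ref{sec:proof}. Throughout, $\mathbb D=\{t\in\mathbb C:|t|<1\}$.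

\section{Discs through the pole}\label{sec:discs}

A function $u:\Omega\to[-\infty,\infty)$, $u\not\equiv-\infty$, is psh if it is upper semicontinuous and its restriction to each complex line is, on each component, subharmonic or $\equiv-\infty$. We use the following textbook facts. If $h\not\equiv0$ is holomorphic, then $\log|h|$ is psh. Sums, positive multiples, finite maxima and uniform limits of psh functions are psh, and a decreasing limit of psh functions on a domain is psh or $\equiv-\infty$. The upper semicontinuous regularization $u^*(z)=\limsup_{y\to z}u(y)$ of the supremum $u$ of a family of negative psh functions is psh. If $F$ maps a plane domain holomorphically into $\Omega$ and $u\in PSH(\Omega)$, then $u\circ F$ is subharmonic or $\equiv-\infty$. A subharmonic function on a punctured disc that is bounded above extends subharmonically across the puncture. Finally, a subset of $\Omega$ contained in $\{S=-\infty\}$ for some $S\in PSH(\Omega)$ is \emph{pluripolar}.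

\begin{lemma}[disc estimate]\label{lem:disc}
Let $T\subset\mathbb C$ be a bounded domain containing $0$, let $F:T\to\Omega$ be holomorphic, and suppose $|F(t)-w|=O(|t|^K)$ as $t\to0$. Let $H(t)=K\log|t|+h(t)$ with $h$ harmonic in $T$ and $\liminf_{t\to\tau}H(t)\ge0$ for all $\tau\in\partial T$. Then $g_{\Omega,w}(F(t))\le H(t)$ for $t\in T\setminus\{0\}$.
\end{lemma}

\begin{proof}
Let $u$ be a competitor. Then $u\le\log|z-w|+C$ near $w$ (at $w$ itself $u=-\infty$ by the mean value inequality), so $u\circ F\le K\log|t|+C'$ near $0$. If $u\circ F\not\equiv-\infty$, the function $u\circ F-H$ is subharmonic on $T\setminus\{0\}$ and bounded above near $0$, so it extends subharmonically to $T$. Its upper limit at every point of $\partial T$ is at most $0$, because $u<0$. The maximum principle gives $u\circ F\le H$, and we take the supremum over $u$.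
\end{proof}

\begin{lemma}\label{lem:psh}
The function $g_{\Omega,w}$ is psh and negative.
\end{lemma}

\begin{proof}
This is known (Klimek, Demailly); here is the short argument. Let $\{|z-w|<r\}\subset\Omega$. Lemma~\ref{lem:disc} for the discs $t\mapsto w+tv$, $|v|=1$, $|t|<r$, with $H=\log(|t|/r)$ gives $g_{\Omega,w}\le\log(|z-w|/r)$ on this ball. The same bound holds for the regularization $g_{\Omega,w}^*$, which is psh, nonpositive and, by this bound, not identically $0$. By the maximum principle it is negative. So it is a competitor, and $g_{\Omega,w}^*=g_{\Omega,w}$.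
\end{proof}

Take $T=\mathbb D$ and $H=K\log|t|$ in Lemma~\ref{lem:disc}. If $F(e^{-b/K})=z^*$, then $g_{\Omega,w}(z^*)\le-b$, whatever $K$ is: the parameter of $z^*$ may approach the unit circle at the rate $1/K$ without loss. This freedom is indispensable.

\begin{remark}\label{rem:Kinfty}
Let $\Omega$ be hyperconvex and let $F_l:\mathbb D\to\Omega$ be holomorphic with $F_l(0)=w_l\to\partial\Omega$ and $F_l(t_l)=z^*$. Then $|t_l|\to1$. Otherwise $|t_l|\le\rho<1$ along a subsequence. Since $\Omega$ is bounded, the Cauchy estimates give $\tau\in(0,1-\rho)$, independent of $l$, with $\psi\circ F_l\le\frac12\psi(z^*)$ on $|t-t_l|<\tau$. The mean value inequality over $\mathbb D$ gives $\psi(w_l)\le\frac12\tau^2\psi(z^*)<0$, contrary to $\psi(w_l)\to0$. So a bound $K_l\log|t_l|\le-b$ forces $K_l\to\infty$.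
\end{remark}

Our domains are hyperconvex for the following reason.

\begin{lemma}\label{lem:component}
Let $\Psi$ be a continuous psh function on the ball $B=\{|z|<\rho\}\subset\mathbb C^n$. Every connected component $\Omega$ of $U=\{z\in B:\Psi(z)<0\}$ is hyperconvex.
\end{lemma}

\begin{proof}
The function $\psi=\max\{\Psi,|z|^2-\rho^2\}$ is continuous, psh and negative on $\Omega$. Let $c<0$ and let $z_0$ be in the closure of $\{z\in\Omega:\psi(z)<c\}$. Then $|z_0|^2\le\rho^2+c$, so $z_0\in B$, and $\Psi(z_0)\le c$, so $z_0\in U$. Since $\Omega$ is relatively closed in $U$, we get $z_0\in\Omega$. Thus the closure of $\{\psi<c\}$ is a compact subset of $\Omega$.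
\end{proof}

\section{Curves with many sheets}\label{sec:curves}

Fix $b>0$ and put $z^*=(e^{-b},0)\in\mathbb C^2$. The simplest map that vanishes to order $K$ at $t=0$ and sends $e^{-b/K}$ to $z^*$ is $t\mapsto(t^K,0)$. It is useless: it identifies $t$ with $\zeta t$ for $\zeta^K=1$, so a function on $\mathbb C^2$ that is very negative on the image of a neighborhood of $t=1$ is equally negative near all $K$-th roots of unity. By the mean value inequality, as in Remark~\ref{rem:Kinfty}, we need functions that are very negative only on a small part of the parameter circle. So we use the second coordinate to separate the $K$ sheets; this is where $n\ge2$ enters.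

Let $K\ge1$ be an integer, $\rho_K=2^{1/K}$, and $q$ a polynomial in $t$. The pair $(K,q)$ is \emph{admissible} if
\begin{itemize}
\item[(A)] $t^K$ divides $q(t)$;
\item[(B)] $q(t)\ne q(\zeta t)$ whenever $0<|t|\le\rho_K$, $\zeta^K=1$, $\zeta\ne1$;
\item[(C)] $q(e^{-b/K})=0$.
\end{itemize}
For the curve $f(t)=(t^K,q(t))$, (A) says that $f$ vanishes to order $K$ at $0$, (B) that $f$ is injective on $|t|\le\rho_K$, the part lying over $|z_1|\le2$, and (C) that $f(e^{-b/K})=z^*$. The pair $(1,0)$ is admissible. The next lemma splits each sheet of an admissible curve into several sheets that stay close to it.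

\begin{lemma}[refinement]\label{lem:refine}
Let $(K',q')$ be admissible, let $K=NK'$ with $N\ge1$ an integer, and let $\Delta>0$. There is a polynomial $q$ such that $(K,q)$ is admissible and $|q(t)-q'(t^N)|\le\Delta$ for $|t|\le1$.
\end{lemma}

\begin{proof}
Put $q(t)=q'(t^N)+\eta\,(t-e^{-b/K})\,t^{sK}$, with an integer $s\ge1$ and $0<\eta\le\Delta/2$ to be chosen. The bound on $|t|\le1$ holds since $|t-e^{-b/K}|\le2$. Condition (A) holds because $t^{NK'}$ divides $q'(t^N)$, and (C) holds because $(e^{-b/K})^N=e^{-b/K'}$. For $\zeta^K=1$, $\zeta\ne1$, we have $(\zeta t)^{sK}=t^{sK}$, so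
$$q(t)-q(\zeta t)=B_\zeta(t)+\eta(1-\zeta)t^{sK+1},\qquad B_\zeta(t)=q'(t^N)-q'(\zeta^Nt^N).$$
If $\zeta^N=1$, then $B_\zeta=0$ and the right side vanishes only at $t=0$. If $\zeta^N\ne1$, then $\zeta^N$ is a $K'$-th root of unity different from $1$, and $0<|t|\le\rho_K$ means $0<|t^N|\le\rho_{K'}$. By (B) for $q'$ we can write $B_\zeta=t^{\kappa_\zeta}U_\zeta$ with a polynomial $U_\zeta$ that has no zero in $|t|\le\rho_K$. Choose $s$ with $sK+1\ge\kappa_\zeta$ for all these $\zeta$, and then $\eta$ so small that $2\eta|t|^{sK+1-\kappa_\zeta}<|U_\zeta(t)|$ on $|t|\le\rho_K$. Then $q(t)-q(\zeta t)\neq0$ for $0<|t|\le\rho_K$.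
\end{proof}

Functions on $\mathbb C^2$ adapted to such a curve will be written as symmetric expressions in the $K$ sheets. We use the following \emph{descent principle}. Let $h(t,z_2)$ be a polynomial in $z_2$ whose coefficients are holomorphic in $|t|<\rho_K$, and suppose $h(\zeta t,z_2)=h(t,z_2)$ for $\zeta^K=1$. Then the Taylor series of each coefficient contains only powers of $t^K$, so $h(t,z_2)=\tilde h(t^K,z_2)$ with $\tilde h$ holomorphic in $\{|z_1|<2\}\times\mathbb C$. If $h$ is a polynomial in $(t,z_2)$, then $\tilde h$ is a polynomial.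

\section{A psh function that sees only one end of the curve}\label{sec:peak}

We want a psh function $u$ on $\mathbb C^2$ with $u(0)=0$ that is almost nonpositive on the whole curve $f$ and definitely negative on the part with parameter near $1$. On the parameter disc there is an obvious model. For $R\ge2$, $0<\varepsilon<1$ and $K\ge2R/\varepsilon$ let
$$\Phi(t)=\frac1{1+K(1-t)/R}=\frac{R}{R+K}\sum_{j\ge0}\Bigl(\frac{K}{R+K}\Bigr)^jt^j ,\qquad |t|<1+\frac RK .$$
With $x=K(1-t)/R$ we have $\operatorname{Re}x\ge0$ and $|1+x|\ge1$ for $|t|\le1$, and $\Phi-1=-x/(1+x)$. Moreover $\rho_K\le1+1/K$, since $(1+1/K)^K\ge2$. This gives: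
\begin{align}
&\operatorname{Re}\Phi>0\ \text{ and }\ |\Phi|\le1\ \text{ on }|t|\le1,\qquad 0<\Phi(0)\le R/K\le\varepsilon/2;\label{eq:Phi1}\\
&\operatorname{Re}\Phi(t)\ge\tfrac12\quad\text{if }|t|\le1\text{ and }K|1-t|\le R/2;\label{eq:Phi2}\\
&\rho_K<1+R/K\quad\text{and}\quad\Phi(\rho_K)\le(1-1/R)^{-1}\le2 .\label{eq:Phi3}
\end{align}
So $-\operatorname{Re}\Phi_0$, where $\Phi_0=\Phi-\Phi(0)$, vanishes at $0$, is at most $\varepsilon/2$ on $\overline{\mathbb D}$, and is at most $\varepsilon/2-\frac12$ near $1$. We would like a holomorphic $Q$ on $\mathbb C^2$ with $Q\circ f=e^{-\Phi_0}$ and $u=\log|Q|$. No such $Q$ exists: by (A), $Q\circ f=Q(0)+O(t^K)$, whereas $e^{-\Phi_0}$ has a nonzero linear term. The smallest case shows which functions do extend.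

\begin{example}[the cusp]\label{ex:cusp}
Let $K=2$, $q(t)=t^3$, $f(t)=(t^2,t^3)$. The function $1+t$ is not of the form $Q\circ f$. Let $D(t)=q(t)-q(-t)=2t^3$, let $h$ be holomorphic, and write $h(t)=h_0(t^2)+t\,h_1(t^2)$. The Lagrange interpolation formula over the two sheets,
$$1+h(t)\bigl(z_2-q(-t)\bigr)+h(-t)\bigl(z_2-q(t)\bigr)=1+2h_0(t^2)\,z_2+2t^4h_1(t^2),$$
defines $Q(z)=1+2h_0(z_1)z_2+2z_1^2h_1(z_1)$, and $Q(f(t))=1+2t^3h_0(t^2)+2t^4h_1(t^2)=1+h(t)D(t)$. So every function $G$ with $G-1$ divisible by $D$ extends, with a bound in terms of $\sup|h|$.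
\end{example}

In general $G-1$ must vanish at $0$ to a high order $A$ that depends on the curve. The remedy is to take a large power. We replace $e^{-\Phi_0}$ by $e^{-a\Phi_0}J$, where the polynomial $J$ cancels the first $A$ Taylor terms. Its size is only polynomial in $a$, and this disappears in $u=a^{-1}\log|Q|$ as $a\to\infty$.

\begin{proposition}\label{prop:peak}
Let $R\ge2$, $0<\varepsilon<1$, $K\ge2R/\varepsilon$, and let $(K,q)$ satisfy \textup{(A)} and \textup{(B)}. There are $a,\delta>0$ and a holomorphic function $Q$ on $\{|z_1|<2\}\times\mathbb C$ such that $u=a^{-1}\log|Q|$ satisfies $u(0)=0$, $u\le5$ on $\{|z|<2\}$, and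
\begin{equation}\label{eq:peak}
u(s^K,z_2)\le2\varepsilon-\operatorname{Re}\Phi(s)\qquad\text{whenever }|s|\le1\text{ and }|z_2-q(s)|\le\delta .
\end{equation}
\end{proposition}

\begin{proof}
Write $\rho=\rho_K$; sums and products over $\zeta,\xi$ run over the $K$-th roots of unity. Let $D(t)=\prod_{\zeta\ne1}(q(t)-q(\zeta t))$. By (B), $D=t^AU$ with a polynomial $U$ that has no zero in $|t|\le\rho$; here $A\geq1$ because $q(0)=0$ and $K\ge2$. Put $c_D=\min_{|t|=\rho}|D|>0$. The data $K,q,A,c_D$ do not depend on the parameter $a$.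

\emph{The function on the disc.} For $a>0$ let $J$ be the sum of the terms of degree $<A$ in the Taylor series of $e^{a\Phi_0}=\sum_ka^k\Phi_0^k/k!$ at $0$, and let $G=e^{-a\Phi_0}J$. Each $\Phi_0^k$ has nonnegative Taylor coefficients and vanishes to order at least $k$, so only $k<A$ contributes to $J$. Since $\Phi_0(1)\le1$, for $|t|\le1$
$$|J(t)|\le J(1)\le\sum_{k<A}\frac{a^k\Phi_0(1)^k}{k!}\le\sum_{k<A}\binom Ak a^k\le(1+a)^A .$$
Take $a$ so large that $(1+a)^A\le e^{a\varepsilon/2}$. Then \eqref{eq:Phi1} gives
\begin{equation}\label{eq:G}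
|G(t)|\le(1+a)^Ae^{a\Phi(0)}e^{-a\operatorname{Re}\Phi(t)}\le e^{a(\varepsilon-\operatorname{Re}\Phi(t))}\qquad(|t|\le1).
\end{equation}
On the larger disc $|t|\le\rho$ nonnegativity of the coefficients and \eqref{eq:Phi3} give $|\Phi_0|\le\Phi_0(\rho)\le2$ and $|J|\le J(\rho)\le e^{a\Phi_0(\rho)}\le e^{2a}$, hence $|G|\le e^{4a}$. Finally $G-1=e^{-a\Phi_0}(J-e^{a\Phi_0})$ vanishes to order at least $A$ at $0$. So $h=(G-1)/D$ is holomorphic near $|t|\le\rho$, and the maximum principle gives $|h|\le(e^{4a}+1)/c_D$ there.

\emph{Extension to $\mathbb C^2$.} The function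
$$1+\sum_\zeta h(\zeta t)\prod_{\xi\ne\zeta}\bigl(z_2-q(\xi t)\bigr)$$
is unchanged when $t$ is multiplied by a $K$-th root of unity, since this permutes the summands. By the descent principle it equals $Q(t^K,z_2)$ with $Q$ holomorphic on $\{|z_1|<2\}\times\mathbb C$. Put $z_2=q(t)$. Every summand with $\zeta\ne1$ contains the factor $\xi=1$, which vanishes, and the summand $\zeta=1$ is $h(t)D(t)$. Hence $Q(t^K,q(t))=G(t)$, and in particular $Q(0)=G(0)=1$, so $u(0)=0$. For $|z|<2$ choose $t$ with $t^K=z_1$; then $|t|<\rho$ and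
$$|Q(z)|\le1+K\,\frac{e^{4a}+1}{c_D}\Bigl(2+\max_{|\tau|\le\rho}|q(\tau)|\Bigr)^{K-1}\le e^{5a}$$
for $a$ large. We fix such an $a$, with $a\ge\varepsilon^{-1}\log2$ as well.

\emph{A tube around the curve.} By uniform continuity of $Q$ on the compact set $|z_1|\le1$, $|z_2|\le1+\max_{\overline{\mathbb D}}|q|$, there is $\delta\in(0,1]$ with $|Q(s^K,z_2)-G(s)|\le e^{-a}$ whenever $|s|\le1$ and $|z_2-q(s)|\le\delta$. Since $\varepsilon-\operatorname{Re}\Phi(s)\ge-1$, \eqref{eq:G} gives $|Q(s^K,z_2)|\le2e^{a(\varepsilon-\operatorname{Re}\Phi(s))}$, and $a^{-1}\log2\le\varepsilon$ yields \eqref{eq:peak}.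
\end{proof}

The bound $u\le5$ does not depend on the curve; it will make the series defining $\Psi$ converge uniformly, and it is the reason for requiring (B) up to $|t|=\rho_K$. One application of the proposition already shows the phenomenon of Theorem~\ref{thm:main}, in a domain that depends on $\varepsilon$.

\begin{example}[one stage]\label{ex:one}
Let $0<\varepsilon<1$, $R=\max\{2,2b\}$, $K\ge2R/\varepsilon$ and $q(t)=\frac18(t-e^{-b/K})t^K$. The pair $(K,q)$ is admissible, since $q(t)-q(\zeta t)=\frac18(1-\zeta)t^{K+1}$, and $|f|\le\frac54$ on $\mathbb D$. With $u$ from Proposition~\ref{prop:peak} put $\Psi_\varepsilon=\max\{u,-1\}-2\varepsilon$ on $\{|z|<2\}$. By \eqref{eq:peak} and \eqref{eq:Phi1}, $\Psi_\varepsilon<0$ on $f(\mathbb D)$. Let $\Omega_\varepsilon$ be the component of $\{\Psi_\varepsilon<0\}$ containing $f(\mathbb D)$; it is hyperconvex by Lemma~\ref{lem:component}. We have $\Psi_\varepsilon(0)=-2\varepsilon$. Since $K(1-e^{-b/K})\le b\le R/2$, \eqref{eq:Phi2} gives $\Psi_\varepsilon(z^*)\le-\frac12$. Lemma~\ref{lem:disc}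 gives $g_{\Omega_\varepsilon,0}(z^*)\le K\log e^{-b/K}=-b$. Measured by $\Psi_\varepsilon$, the pole $0$ is at the arbitrarily small depth $2\varepsilon$ and $z^*$ is at depth at least $\frac12$, and yet the Green function at $z^*$ is at most $-b$ for every $\varepsilon$.
\end{example}

\section{The parameter domains}\label{sec:param}

To realize all stages in one domain with $0$ on its boundary, we cannot subtract the error $2\varepsilon$ as in Example~\ref{ex:one}: $\Psi$ must vanish at $0$ and be negative on all discs. We shall add infinitely many functions $u_i$ from Proposition~\ref{prop:peak}. A positive error of $u_i$ at a point of a disc is harmless in two situations: near the origin, where $u_i$ is close to $u_i(0)=0$ by continuity, and at parameters near $1$, where other terms of the sum are definitely negative. At parameters close to the unit circle and far from $1$ neither applies. We remove these parameters from $\mathbb D$, in such a way that the disc estimate loses little.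

From now on $0<\lambda\le1$ and $\lambda\sqrt{1+b}<b$. For $|t|\le1$ let
$$E_K(t)=\operatorname{Re}\sqrt{1+K(1-t)},\qquad H_K(t)=K\log|t|+\lambda E_K(t),$$
with the principal branch of the root, which is available because $\operatorname{Re}(1+K(1-t))\ge1$. The function $E_K$ is continuous on $\overline{\mathbb D}$ and harmonic in $\mathbb D$. The root halves the argument, so its real part is at least $2^{-1/2}$ times its modulus; with $|1+x|\ge|x|$ for $\operatorname{Re}x\ge0$ this gives
\begin{equation}\label{eq:E}
E_K>0,\qquad E_K(t)\ge2^{-1/2}\bigl(K|1-t|\bigr)^{1/2}\qquad(|t|\le1).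
\end{equation}
This is the purpose of the root: the real part of $1+K(1-t)$ itself does not control $K|1-t|$. Let $T_K=\{t\in\mathbb D:H_K(t)<0\}$, where $H_K(0)=-\infty$.

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(a)] $T_K$ is a domain containing $0$, $\overline{T_K}\subset\mathbb D$, and $H_K=0$ on $\partial T_K$.
\item[(b)] $e^{-b/K}\in T_K$, and $H_K(e^{-b/K})\le-b+\lambda\sqrt{1+b}<0$.
\item[(c)] If $t\in T_K$ and $|t|^K\ge r>0$, then $K|1-t|\le2\lambda^{-2}\bigl(\log(1/r)\bigr)^2$.
\end{itemize}
\end{lemma}

\begin{proof}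
(a) $H_K$ is continuous on $\overline{\mathbb D}$ with values in $[-\infty,\infty)$, so $T_K$ is open and $H_K\le0$ on $\overline{T_K}$. On $|t|=1$ we have $H_K=\lambda E_K>0$, so $\overline{T_K}\subset\mathbb D$, and a boundary point, lying in $\mathbb D\setminus T_K$, has $H_K=0$. On a component of $T_K$ not containing $0$ the function $H_K$ would be harmonic and negative with zero boundary values, which contradicts the maximum principle.

(b) Since $K(1-e^{-b/K})\le b$, we have $H_K(e^{-b/K})=-b+\lambda\sqrt{1+K(1-e^{-b/K})}\le-b+\lambda\sqrt{1+b}$. This is the only use of the hypothesis $\lambda\sqrt{1+b}<b$.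

(c) By \eqref{eq:E} and $H_K(t)<0$, $\lambda2^{-1/2}(K|1-t|)^{1/2}\le\lambda E_K(t)<-K\log|t|\le\log(1/r)$.
\end{proof}

Part (c) is the dichotomy we wanted, with a constant independent of $K$: either $|t|^K$ is small, or $t$ is within $O(1/K)$ of $1$. By (a), $H_K$ is admissible in Lemma~\ref{lem:disc} for $T=T_K$, and by (b) the passage from $\mathbb D$ to $T_K$ costs only $\lambda\sqrt{1+b}$.

\section{Construction of the domain in $\mathbb C^2$}\label{sec:construction}

Let $\mathbb B=\{z\in\mathbb C^2:|z|<1+\lambda\}$, which lies in $\{|z|<2\}$ because $\lambda\le1$.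

\begin{proposition}\label{prop:domain}
Let $b>0$, $0<\lambda\le1$, $\lambda\sqrt{1+b}<b$, $z^*=(e^{-b},0)$. There are a hyperconvex domain $\Omega\subset\mathbb B$ with $z^*\in\Omega$ and $0\in\partial\Omega$, points $w_l\in\Omega$ with $w_l\to0$, integers $K_l\ge1$, and holomorphic maps $F_l:T_{K_l}\to\Omega$ such that $F_l(t)=w_l+O(|t|^{K_l})$ as $t\to0$ and $F_l(e^{-b/K_l})=z^*$.
\end{proposition}

Stage $i$ of the construction produces a curve $f_i$, its function $u_i$, and a disc $F_i$, which is $f_i$ moved slightly so that it passes through $w_i\ne0$ instead of $0$, where $\Psi$ will vanish. The function of stage $i$ has to be controlled on the discs of all stages $l$. For $l\ge i$ we keep the disc $F_l$ inside the tube of width $\delta_i$ around $f_i$, where \eqref{eq:peak} applies. For $l<i$ the disc is already fixed and need not lie in this tube. Instead we add to $u_i$ a small multiple of $\log|p_l|$, where $p_l$ is a polynomial vanishing on $F_l$. The sum is $-\infty$ on the old disc, and it can be normalized to vanish at $0$ because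 $p_l(0)\neq0$.

\subsection*{The induction}
Put $\varepsilon=\frac1{100}$, $K_0=1$, $q_0=0$, $r_0=1$. Let $i\ge1$, and suppose that for $1\le j<i$ we have admissible pairs $(K_j,q_j)$, numbers $\delta_j>0$ and $1=r_0>r_1>\dots>r_{i-1}>0$, polynomials $p_j$ on $\mathbb C^2$ with $p_j(0)\ne0$, and psh functions $v_j$ on $\mathbb B$, continuous with values in $[-\infty,\infty)$, with $v_j(0)=0$.

\emph{Step 1: the curve.} Put
$$\Delta_i=2^{-i-2}\min\{\lambda,\delta_1,\dots,\delta_{i-1}\},\qquad R_i=4\lambda^{-2}\bigl(\log(4/r_{i-1})\bigr)^2\ge2,$$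
and let $K_i\ge200R_i=2R_i/\varepsilon$ be a multiple of $K_{i-1}$. The value of $R_i$ is dictated by Lemma~\ref{lem:T}(c) with $r=r_{i-1}/4$ and by \eqref{eq:Phi2}. Lemma~\ref{lem:refine} gives an admissible pair $(K_i,q_i)$ with
\begin{equation}\label{eq:close}
|q_i(t)-q_{i-1}(t^{K_i/K_{i-1}})|\le\Delta_i\qquad(|t|\le1).
\end{equation}

\emph{Step 2: the function.} Proposition~\ref{prop:peak}, applied with $R_i,\varepsilon,K_i,q_i$, gives $u_i$ and $\delta_i$. We write $\Phi_i$ for the corresponding function $\Phi$.

\emph{Step 3: the disc.} Choose $\omega_i\ne0$ with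
\begin{equation}\label{eq:omega}
(1+e^b)|\omega_i|\le\min\{\Delta_i,\delta_i,r_{i-1}/2\},
\end{equation}
and put $w_i=(0,\omega_i)$ and
$$F_i(t)=\bigl(t^{K_i},\ q_i(t)+\omega_i(1-e^bt^{K_i})\bigr).$$
The factor $1-e^bt^{K_i}$ equals $1+O(t^{K_i})$ at $0$ and vanishes at $e^{-b/K_i}$. With (A) and (C) this gives $F_i(t)=w_i+O(|t|^{K_i})$ and $F_i(e^{-b/K_i})=z^*$. By the descent principle there is a polynomial $p_i$ with
$$p_i(t^{K_i},z_2)=\prod_{\zeta^{K_i}=1}\bigl(z_2-\omega_i(1-e^bt^{K_i})-q_i(\zeta t)\bigr).$$
The factor $\zeta=1$ shows $p_i\circ F_i\equiv0$, and $p_i(0)=(-\omega_i)^{K_i}\ne0$.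

\emph{Step 4: the old discs.} Put
$$v_i=u_i+\beta_i\sum_{k<i}\log|p_k/p_k(0)|,$$
with $\beta_i>0$ so small that $\beta_i\sum_{k<i}\sup_{\mathbb B}\log^+|p_k/p_k(0)|\le\varepsilon$. Then $v_i$ is psh on $\mathbb B$, continuous with values in $[-\infty,\infty)$, and
\begin{equation}\label{eq:v}
v_i(0)=0,\qquad v_i\le u_i+\varepsilon\le6\ \text{ on }\mathbb B,\qquad v_i\circ F_l=-\infty\ \text{ on } F_l^{-1}(\mathbb B)\text{ for }l<i .
\end{equation}

\emph{Step 5: the radius.} By continuity at $0$ there is $r_i$ with $0<r_i<\min\{2^{-i},r_{i-1}\}$ and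
\begin{equation}\label{eq:r}
v_1,\dots,v_i\le2^{-i-6}\qquad\text{on }\{|z|\le r_i\}.
\end{equation}
This completes stage $i$.

\subsection*{Estimates on the discs}
Let $X_l=F_l(T_{K_l})$. For $0\le i\le l$ and $|t|\le1$ apply \eqref{eq:close} at stage $j$ to the point $t^{K_l/K_j}$ and sum over $i<j\le l$:
\begin{equation}\label{eq:tele}
|q_l(t)-q_i(t^{K_l/K_i})|\le\sum_{j=i+1}^l\Delta_j .
\end{equation}

\begin{lemma}\label{lem:est}
Let $i,l\ge1$.
\begin{itemize}
\item[(a)] $|F_l(t)|\le(1+\frac\lambda4)|t|^{K_l}+(1+e^b)|\omega_l|$ for $|t|\le1$, and $X_l\subset\mathbb B\setminus\{0\}$.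
\item[(b)] If $l\ge i$, $t\in T_{K_l}$ and $s=t^{K_l/K_i}$, then $v_i(F_l(t))\le3\varepsilon-\operatorname{Re}\Phi_i(s)$.
\item[(c)] $v_i\le3\varepsilon$ on $X_l$.
\item[(d)] If $z\in X_l$ and $|z|\ge r_{i-1}$, then $v_i(z)\le-\frac14$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:tele} with $i=0$, $|q_l|\le\lambda\sum_{j\ge1}2^{-j-2}=\lambda/4$ on $|t|\le1$. By (A) and the maximum principle for the polynomial $q_l/t^{K_l}$, $|q_l(t)|\le\frac\lambda4|t|^{K_l}$, and the inequality follows. Since $(1+e^b)|\omega_l|\le\Delta_l\le\lambda/8$, we get $|F_l|<1+\lambda$. If the first coordinate of $F_l(t)$ is $0$, then $t=0$ and $F_l(0)=w_l\ne0$.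

(b) The first coordinate of $F_l(t)$ is $t^{K_l}=s^{K_i}$. By \eqref{eq:tele}, the second differs from $q_i(s)$ by at most $\sum_{j=i+1}^l\Delta_j+(1+e^b)|\omega_l|$. For $l=i$ this is at most $\delta_i$ by \eqref{eq:omega}. For $l>i$ we have $\Delta_j\le2^{-j-2}\delta_i$ for all $j>i$ and $(1+e^b)|\omega_l|\le\Delta_l$, so it is at most $(2^{-i-2}+2^{-l-2})\delta_i\le\delta_i$. Now \eqref{eq:peak} and \eqref{eq:v} apply.

(c) For $l\ge i$ use (b) and $\operatorname{Re}\Phi_i>0$. For $l<i$, $v_i=-\infty$ on $X_l$ by \eqref{eq:v}.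

(d) For $l<i$ again $v_i(z)=-\infty$. Let $l\ge i$ and $z=F_l(t)$, $t\in T_{K_l}$. By (a), \eqref{eq:omega} and $r_{l-1}\le r_{i-1}$,
$$r_{i-1}\le|z|\le2|t|^{K_l}+\tfrac12r_{i-1},$$
so $|t|^{K_l}\ge r_{i-1}/4$. Lemma~\ref{lem:T}(c) gives $K_l|1-t|\le2\lambda^{-2}(\log(4/r_{i-1}))^2=R_i/2$. For $N=K_l/K_i$ and $s=t^N$ we have $|1-s|=|1-t|\,|1+t+\dots+t^{N-1}|\le N|1-t|$, hence $K_i|1-s|\le K_l|1-t|\le R_i/2$. By \eqref{eq:Phi2}, $\operatorname{Re}\Phi_i(s)\ge\frac12$, and (b) gives $v_i(z)\le3\varepsilon-\frac12\le-\frac14$.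
\end{proof}

\subsection*{The function $\Psi$}
Let
$$\Psi=\sum_{i\ge1}2^{-i}\max\{v_i,-1\}\qquad\text{on }\mathbb B .$$
Each $\max\{v_i,-1\}$ is continuous and psh with values in $[-1,6]$, so the series converges uniformly, $\Psi$ is continuous and psh, and $\Psi(0)=0$. At a point $z\ne0$ of a disc the early terms are small because $z$ is close to $0$ on their scale, the late terms are negative because $z$ is far from $0$ on theirs, and exactly one term is neither. The geometric weights let the late terms outweigh it.

\begin{lemma}\label{lem:neg}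
$\Psi<0$ on $X_l$ for every $l\ge1$.
\end{lemma}

\begin{proof}
Let $z\in X_l$. Since $z\ne0$ and $r_m\to0$, there is a least $m\ge1$ with $|z|\ge r_m$. If $i<m$, then $m\ge2$ and $|z|<r_{m-1}$, so \eqref{eq:r} at stage $m-1$ gives $v_i(z)\le2^{-m-5}$. For $i=m$, Lemma~\ref{lem:est}(c) gives $v_m(z)\le3\varepsilon$. If $i>m$, then $|z|\ge r_m\ge r_{i-1}$, so $\max\{v_i(z),-1\}\le-\frac14$ by Lemma~\ref{lem:est}(d). Using $\sum_{i<m}2^{-i}\le1$ and $\sum_{i>m}2^{-i}=2^{-m}$,
$$\Psi(z)\le2^{-m-5}+2^{-m}\cdot\tfrac3{100}-2^{-m}\cdot\tfrac14=2^{-m}\bigl(\tfrac1{32}+\tfrac3{100}-\tfrac14\bigr)<0 .$$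
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:domain}]
By Step 3 and Lemma~\ref{lem:T}(b), $z^*\in X_l$ for all $l$, so $\Psi(z^*)<0$. Let $\Omega$ be the component of $\{z\in\mathbb B:\Psi(z)<0\}$ containing $z^*$; it is hyperconvex by Lemma~\ref{lem:component}. Each $X_l$ is connected by Lemma~\ref{lem:T}(a), contains $z^*$, and lies in $\{\Psi<0\}$ by Lemma~\ref{lem:neg}, so $X_l\subset\Omega$. In particular $w_l=F_l(0)\in\Omega$. By \eqref{eq:omega}, $|w_l|\le r_{l-1}/2\to0$, and $0\notin\Omega$ because $\Psi(0)=0$. Hence $0\in\partial\Omega$. The behavior of $F_l$ at $0$ and at $e^{-b/K_l}$ was established in Step 3.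
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\Omega$, $w_l$, $F_l$ be as in Proposition~\ref{prop:domain}, and let $\psi$ be the exhaustion function of $\Omega$. For $\sigma>0$ put $\Omega_n=\Omega\times(\sigma\mathbb D)^{n-2}$, so that $\Omega_2=\Omega$. This bounded domain is hyperconvex: the function $\max\{\psi,|z_3|^2-\sigma^2,\dots,|z_n|^2-\sigma^2\}$ is continuous, psh and negative, and its sublevel set for $c<0$ is the product of $\{\psi<c\}$ with the discs $\{|z_j|^2<\sigma^2+c\}$, which is relatively compact in $\Omega_n$. Moreover $(w_l,0)\to0\in\partial\Omega_n$. Apply Lemma~\ref{lem:disc} to the maps $t\mapsto(F_l(t),0)$ from $T_{K_l}$ to $\Omega_n$ with $H=H_{K_l}$, and evaluate at $t=e^{-b/K_l}$. Lemma~\ref{lem:T}(b) gives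
\begin{equation}\label{eq:final}
g_{\Omega_n,(w_l,0)}\bigl((z^*,0)\bigr)\le-b+\lambda\sqrt{1+b}\qquad\text{for all }l\ge1 .
\end{equation}

\emph{Part (i).} Take $b=8$ and $\lambda=1$. Then $\lambda\sqrt{1+b}=3<8$, and the right side of \eqref{eq:final} is $-5$.

\emph{Part (ii).} For $\lambda\in(0,1]$ put $b=\log\frac1{\theta(1+2\lambda)}$. As $\lambda\to0$, $b\to\log(1/\theta)>0$, so for small $\lambda$ we have $b>0$, $\lambda\sqrt{1+b}<b$ and $\log(1+2\lambda)+\lambda\sqrt{1+b}\le\gamma$. Choose $\sigma$ with $(1+\lambda)^2+(n-2)\sigma^2\le(1+2\lambda)^2$, so that $\Omega_n$ lies in the ball of radius $1+2\lambda$, and apply the dilation $z\mapsto z/(1+2\lambda)$. The image of $\Omega_n$ is a hyperconvex domain in the unit ball with $0$ on its boundary, the images of the poles tend to $0$, and the image of $(z^*,0)$ has norm $e^{-b}/(1+2\lambda)=\theta$. A dilation changes $\log|z-w|$ by a constant, so it maps competitors to competitors and preserves Green functions. By \eqref{eq:final} their values at the image of $(z^*,0)$ are at most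
$$-b+\lambda\sqrt{1+b}=\log\theta+\log(1+2\lambda)+\lambda\sqrt{1+b}\le\log\theta+\gamma .$$
The lower bound was proved after the statement of the theorem.

\emph{Part (iii).} Now $\Omega$ is any bounded hyperconvex domain and $w_l\to\partial\Omega$. By \eqref{eq:Lp} with $p=1$, which is where hyperconvexity is used, there is a subsequence with $\sum_j\|g_{\Omega,w_{l_j}}\|_{L^1(\Omega)}<\infty$. By Lemma~\ref{lem:psh} the partial sums of $S=\sum_jg_{\Omega,w_{l_j}}$ form a decreasing sequence of psh functions, and $S\in L^1(\Omega)$ by monotone convergence. Hence $S\not\equiv-\infty$ and $S$ is psh. If $\limsup_lg_{\Omega,w_l}(z)<0$, there is $c>0$ with $g_{\Omega,w_l}(z)\le-c$ for all large $l$, so $S(z)=-\infty$. The set in (iii) is therefore contained in the pluripolar set $\{S=-\infty\}$. This completes the proof of Theorem~\ref{thm:main}.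

\begin{thebibliography}{1}

\bibitem{MPI}
Max-Planck-Institut,
\texttt{https://www.mis.mpg.de/preprints/2002/preprint2002\_85.pdf}.

\end{thebibliography}
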